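\title{Shifted key expansions of orthogonal and symplectic Schubert polynomials}

\begin{abstract}
The orthogonal and symplectic Schubert polynomials represent the classes of the closures of the $\mathrm{O}_n(\mathbb{C})$-orbits and $\mathrm{Sp}_n(\mathbb{C})$-orbits on the flag variety. They are obtained by divided differences from certain products of factors $x_i+x_j$; isobaric divided differences applied to the same products give the $Q$-key and $P$-key polynomials. We prove the conjecture that every symplectic Schubert polynomial is a nonnegative integer combination of $P$-key polynomials and every orthogonal Schubert polynomial is a nonnegative integer combination of $Q$-key polynomials, in a form that also controls the number of variables and the powers of $2$. The proof removes the $2$-cycle through $1$ from an involution. Its main tool is a linear operator that commutes with the divided differences and replaces a factor $x_1\cdots x_N$ by $(x_0+x_1)\cdots(x_0+x_N)$.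
\end{abstract}

\section{Introduction}

\subsection{The polynomials}

For $i\ge 1$ let $s_i$ act on $\mathbb{Z}[x_1,x_2,\dots]$ by exchanging $x_i$ and $x_{i+1}$. The \emph{divided difference} $\partial_i$ and the \emph{isobaric divided difference} $\pi_i$ are the operators
\[
\partial_i f=\frac{f-s_if}{x_i-x_{i+1}},\qquad \pi_i f=\partial_i(x_if).
\]
The first lowers the degree by one and the second preserves it. For a permutation $w$ with reduced word $w=s_{i_1}\cdots s_{i_k}$ put $\pi_w=\pi_{i_1}\cdots\pi_{i_k}$; this does not depend on the reduced word. The \emph{Rothe diagram} of $z\in S_n$ is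
\[
D(z)=\{(i,j)\in[n]\times[n] : j<z(i),\ i<z^{-1}(j)\}.
\]
Its cells correspond to the inversions of $z$ through $(i,j)\mapsto(i,z^{-1}(j))$, and $D(z^{-1})$ is the transpose of $D(z)$. The diagram of an involution is therefore symmetric, and the definitions below use one half of it.

\medskip
\noindent\emph{Orthogonal Schubert polynomials.} An involution $z=z^{-1}\in S_n$ is \emph{dominant} if it is $132$-avoiding, that is, if there are no $a<b<c$ with $z(a)<z(c)<z(b)$. The polynomials $\Upsilon_z$, for involutions $z\in S_n$, are characterized by two properties.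
\begin{itemize}
\item If $z$ is dominant, then $\Upsilon_z=\prod_{(i,j)\in D(z),\,j\le i}(x_i+x_j)$; a diagonal cell contributes $2x_i$.
\item If $z(i)>z(i+1)$, then $\partial_i\Upsilon_z=\Upsilon_{s_izs_i}$ when $s_iz\ne zs_i$, and $\partial_i\Upsilon_z=2\Upsilon_{zs_i}$ when $s_iz=zs_i$.
\end{itemize}

\noindent\emph{Symplectic Schubert polynomials.} Let $n$ be even, let $z$ be a fixed-point-free involution of $[n]$, and put $D^{\mathrm{Sp}}(z)=\{(i,j)\in D(z): j<i\}$. Call $z$ \emph{dominant} if there is a strict partition $\lambda=(\lambda_1>\dots>\lambda_\ell>0)$, possibly empty, with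
\[
\{(j,i):(i,j)\in D^{\mathrm{Sp}}(z)\}=\{(a,b): 1\le a\le \ell,\ a<b\le a+\lambda_a\}.
\]
The polynomials $\Upsilon^{\mathrm{Sp}}_z$ are characterized by two properties.
\begin{itemize}
\item If $z$ is dominant, then $\Upsilon^{\mathrm{Sp}}_z=\prod_{(i,j)\in D^{\mathrm{Sp}}(z)}(x_i+x_j)$.
\item If $z(i)>z(i+1)$ and $z(i)\ne i+1$, then $\partial_i\Upsilon^{\mathrm{Sp}}_z=\Upsilon^{\mathrm{Sp}}_{s_izs_i}$.
\end{itemize}
For example $2143$, $3412$ and $4321$ are dominant, with polynomials $1$, $x_1+x_2$ and $(x_1+x_2)(x_1+x_3)$.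

We call the members of both families \emph{$K$-Schubert polynomials}. They represent the cohomology classes of the closures of the $\mathrm{O}_n(\mathbb{C})$-orbits and $\mathrm{Sp}_n(\mathbb{C})$-orbits on the flag variety $GL_n(\mathbb{C})/B$, where $B$ is the Borel subgroup of upper triangular matrices, and these classes are positive sums of Schubert classes. The geometry is not used below. We take the existence of the two families as given and use nothing about them except the displayed properties; that these properties determine the polynomials is shown in Section~\ref{sec:psi}.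

\medskip
\noindent\emph{Shifted key polynomials.} The \emph{$Q$-key polynomials} ($Q$-keys) are the polynomials $\pi_w\Upsilon_z$ with $z$ a dominant involution in some $S_n$ and $w$ any permutation. The \emph{$P$-key polynomials} ($P$-keys) are the polynomials $\pi_w\Upsilon^{\mathrm{Sp}}_z$ with $z$ a dominant fixed-point-free involution of some $[n]$, $n$ even, and $w$ any permutation.

\subsection{The problem and the result}

The $K$-Schubert polynomials and the shifted keys grow from the same products, the former under the operators $\partial_i$ and the latter under the operators $\pi_i$, and in small cases the two constructions meet. From $\Upsilon_{321}=2x_1(x_1+x_2)$ we get $\Upsilon_{132}=\partial_1\Upsilon_{321}=2(x_1+x_2)=\pi_1\Upsilon_{213}$. From the dominant $\Upsilon_{3412}=4x_1x_2(x_1+x_2)$ we get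
\begin{equation}\label{eq:2143}
\Upsilon_{2143}=\partial_2\Upsilon_{3412}=4x_1(x_1+x_2+x_3)=2\cdot\pi_2\bigl(2x_1(x_1+x_2)\bigr)=2\,\pi_2\Upsilon_{321}.
\end{equation}
For ordinary Schubert polynomials the role of the products is played by the monomials $x_1^{\mu_1}x_2^{\mu_2}\cdots$ with $\mu$ a partition, and every Schubert polynomial is a nonnegative integer combination of images of these monomials under the $\pi_w$ (Remark~\ref{rem:ordinary} gives a short proof). So one expects a positive answer to the following conjecture from \cite{SKP}: \emph{every symplectic Schubert polynomial is a linear combination of $P$-keys, and every orthogonal Schubert polynomial is a linear combination of $Q$-keys, with nonnegative integer coefficients.} We prove it in a sharper form.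

The two cases are treated together. We speak of \emph{type O} (orthogonal), where $\epsilon=1$, and \emph{type Sp} (symplectic), where $\epsilon=0$. For a strict partition $\lambda=(\lambda_1>\dots>\lambda_\ell>0)$ put $\ell(\lambda)=\ell$, $r_a=a+\lambda_a-\epsilon$, $r(\lambda)=r_1$, $r(\varnothing)=0$, and
\begin{equation}\label{eq:psi}
\Psi_\lambda=\prod_{a=1}^{\ell}\Bigl(x_a^{\epsilon}\prod_{a<b\le r_a}(x_a+x_b)\Bigr).
\end{equation}
Both $\Psi_\lambda$ and $r(\lambda)$ depend on the type. The $a$-th factor has degree $\lambda_a$, so $\deg\Psi_\lambda=|\lambda|$. Since $\lambda$ is strict, $a\le r_a\le r_1$, so $\Psi_\lambda\in\mathbb{Z}[x_1,\dots,x_{r(\lambda)}]$. By Lemma~\ref{lem:dominant}, as $\lambda$ runs over the strict partitions and $v$ over all permutations, the $P$-keys are exactly the $\pi_v\Psi_\lambda$ (type Sp) and the $Q$-keys are exactly the $2^{\ell(\lambda)}\pi_v\Psi_\lambda$ (type O). For an involution $z$ let $\operatorname{cyc}(z)$ be its number of $2$-cycles, and let $\mathbb{N}=\{0,1,2,\dots\}$.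

\begin{theorem}\label{thm:main}
Let $m\ge 0$.
\begin{itemize}
\item[(Sp)] If $\Upsilon^{\mathrm{Sp}}_z\in\mathbb{Z}[x_1,\dots,x_m]$, then $\Upsilon^{\mathrm{Sp}}_z$ is an $\mathbb{N}$-linear combination of $P$-keys $\pi_v\Psi_\lambda$ with $v\in S_m$ and $r(\lambda)\le m$.
\item[(O)] If $\Upsilon_z\in\mathbb{Z}[x_1,\dots,x_m]$, then
\[
\Upsilon_z=\sum c_{v,\lambda}\,2^{\operatorname{cyc}(z)-\ell(\lambda)}\,\bigl(2^{\ell(\lambda)}\pi_v\Psi_\lambda\bigr),\qquad c_{v,\lambda}\in\mathbb{N},
\]
where the sum is over $v\in S_m$ and strict $\lambda$ with $r(\lambda)\le m$ and $\ell(\lambda)\le\operatorname{cyc}(z)$.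
\end{itemize}
\end{theorem}

Every $K$-Schubert polynomial lies in some $\mathbb{Z}[x_1,\dots,x_m]$, so both parts of the conjecture follow.

The first idea for a proof is to start at the longest element, whose polynomial is a key, and to descend along the defining recurrence. This would work if the $\partial_i$ preserved the cone spanned by the keys, but they do not. In type O we have $\Psi_{(2,1)}=x_1x_2(x_1+x_2)$, so
\[
\pi_2\Psi_{(2,1)}=x_1^2(x_2+x_3)+x_1(x_2^2+x_2x_3+x_3^2),\qquad \partial_1\pi_2\Psi_{(2,1)}=x_3(x_1+x_2+x_3).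
\]
Every $Q$-key of degree $2$ has the form $2\pi_v\Psi_{(2)}$ with $\Psi_{(2)}=x_1(x_1+x_2)$, and it becomes $2x_1^2$ when $x_2=x_3=\dots=0$ (fact (D6) in Section~\ref{sec:facts}). The polynomial $x_3(x_1+x_2+x_3)$ vanishes under this substitution, so no positive multiple of it is a nonnegative combination of $Q$-keys. We need a recursion in which a divided difference is never applied to a key $\pi_v\Psi_\lambda$, only to a product $\Psi_\lambda$ itself. The next section shows such a recursion at work.

\section{An example: the involution $32154$}\label{sec:example}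

Take type O and $z=32154=(1\,3)(4\,5)$. It is reached from the longest element of $S_5$ by three conjugations at descents,
\[
54321\ \xrightarrow{\ s_2\ }\ 52431\ \xrightarrow{\ s_4\ }\ 42513\ \xrightarrow{\ s_3\ }\ 32154 .
\]
From $\Upsilon_{54321}=4x_1x_2(x_1+x_2)(x_1+x_3)(x_1+x_4)(x_2+x_3)$ the first step gives
\[
\tfrac14\Upsilon_{52431}=x_1(x_1+x_2)(x_1+x_3)(x_1+x_4)\cdot(x_2+x_3).
\]
The last factor is $\frac12\Upsilon_{132}$ in the variables $x_2,x_3$, and $132$ is what remains of $z$ after the $2$-cycle through $1$ is deleted. The other two steps move the partner of $1$ from $5$ down to $3$. Rename the variables $x_1,x_2,\dots$ as $x_0,x_1,\dots$, so that $x_0$ is a constant for the remaining operators: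
\begin{equation}\label{eq:example}
\tfrac14\Upsilon_z(x_0,x_1,\dots)=x_0\,\partial_2\partial_3\bigl((x_0+x_1)(x_0+x_2)(x_0+x_3)\,h\bigr),\qquad h=x_1+x_2=\pi_1\Psi_{(1)} .
\end{equation}

\emph{Step 1: specialize.} Put $x_0=0$ inside the parentheses. Since $x_1$ commutes with $\partial_2,\partial_3$ and $x_2$ with $\partial_3$, we have $\partial_2\partial_3(x_1x_2x_3h)=x_1\pi_2\pi_3h=x_1\pi_2\pi_1\Psi_{(1)}$, because $\pi_3h=h$. The divided differences have turned into isobaric ones, at the price of a monomial factor on the left.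

\emph{Step 2: move the monomial to the right.} The factor $x_1$ commutes with $\pi_2$ but not with $\pi_1$. However, $\pi_1=1+x_2\partial_1$, so $x_1\pi_1=x_1+x_1x_2\partial_1$ as operators, and with $\Psi_{(1)}=x_1$,
\[
x_1\pi_2\pi_1\Psi_{(1)}=\pi_2(x_1\Psi_{(1)})+\pi_2(x_1x_2\,\partial_1\Psi_{(1)})=x_1\cdot\Psi_{(1)}+\pi_2(x_1x_2\cdot\Psi_\varnothing).
\]
A divided difference has reappeared, but it acts directly on $\Psi_{(1)}$.

\emph{Step 3: undo the specialization.} In each term replace a product $x_1\cdots x_q\cdot g$ with $g\in\mathbb{Z}[x_1,\dots,x_q]$ by $(x_0+x_1)\cdots(x_0+x_q)\,g$, leave $\pi_2$ in place, and multiply by $x_0$. The result is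
\[
x_0(x_0+x_1)x_1+\pi_2\bigl(x_0(x_0+x_1)(x_0+x_2)\bigr)=x_0(x_0+x_1)(x_0+x_1+x_2+x_3).
\]
This is the right side of \eqref{eq:example}: there $\partial_3$ removes the factor $x_0+x_3$, and $\partial_2\bigl((x_0+x_2)(x_1+x_2)\bigr)=x_0+x_1+x_2+x_3$. The two products that appear are $\Psi_{(2,1)}$ and $\Psi_{(3)}$ in the variables $x_0,x_1,\dots$, so
\[
\Upsilon_{32154}=4\Psi_{(2,1)}+2\cdot 2\pi_3\Psi_{(3)},
\]
one $Q$-key plus twice another, as Theorem~\ref{thm:main} predicts.

Three things are needed to turn this into a proof. The replacement in Step~3 must be a well-defined linear operator $T$ that commutes with the $\pi_i$; this is Section~\ref{sec:T}, and Section~\ref{sec:remove} proves the general form of \eqref{eq:example}. Step~2 needs a formula for $x_1\cdots x_k\,\pi_w$ with all divided differences on the right; this is Section~\ref{sec:mult}. Finally, Step~2 can produce terms $x_1\cdots x_q\Psi_\lambda$ with $q<r(\lambda)$, on which the rule of Step~3 says nothing directly; for them we need Lemmas~\ref{lem:exchange},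 \ref{lem:shift} and~\ref{lem:Ozero}. Section~\ref{sec:induction} assembles these parts in one induction on the degree.

\section{Divided differences and Schubert polynomials}\label{sec:facts}

Operators compose from right to left, and a polynomial in an identity of operators stands for multiplication by it. We put $S_0=S_1=\{1\}$ and $S_\infty=\bigcup_nS_n$, and we write permutations in one-line notation and partitions in parentheses. The product $ws_i$ exchanges the entries of $w$ in positions $i,i+1$, and $s_iw$ exchanges the values $i,i+1$. Let $\operatorname{inv}(w)$ be the number of inversions of $w$. The index $i$ is a \emph{descent} of $w$ if $w(i)>w(i+1)$ and an \emph{ascent} otherwise, and $\operatorname{inv}(ws_i)=\operatorname{inv}(w)\mp1$ accordingly. A \emph{reduced word} of $w$ is an expression of $w$ as a product of $\operatorname{inv}(w)$ factors $s_i$; for $w\in S_m$ it uses only $i<m$. The longest element $w_0=n\cdots 21$ is the only element of $S_n$ with no ascent $i<n$. For $z\in S_n$ and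 a permutation $w$ of the positive integers, $z\times w$ acts as $z$ on $[n]$ and sends $n+i$ to $n+w(i)$.

An extra variable $x_0$ precedes $x_1$, with operators $s_0,\partial_0,\pi_0$ acting on $x_0,x_1$. Put
\[
x_{[N]}=x_1x_2\cdots x_N,\qquad \Pi_N=(x_0+x_1)(x_0+x_2)\cdots(x_0+x_N),
\]
with $x_{[0]}=\Pi_0=1$. For $f\in\mathbb{Z}[x_1,x_2,\dots]$ let $f^{\downarrow}$ be obtained by $x_i\mapsto x_{i-1}$, and for $g\in\mathbb{Z}[x_0,x_1,\dots]$ let $g^{\uparrow}$ be obtained by $x_i\mapsto x_{i+1}$. Then $(f^\downarrow)^\uparrow=f$, $(\partial_if)^\downarrow=\partial_{i-1}f^\downarrow$ and $(\pi_if)^\downarrow=\pi_{i-1}f^\downarrow$. We use the following standard facts.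

\begin{itemize}
\item[(D1)] $\partial_i(fg)=(\partial_if)g+(s_if)\partial_ig$. Hence $\partial_i$ and $\pi_i$ commute with multiplication by a polynomial symmetric in $x_i,x_{i+1}$. We have $\partial_i^2=0$, $\pi_i^2=\pi_i$, and the braid relations $\partial_i\partial_{i+1}\partial_i=\partial_{i+1}\partial_i\partial_{i+1}$, $\pi_i\pi_{i+1}\pi_i=\pi_{i+1}\pi_i\pi_{i+1}$. If $|i-j|\ge2$, each of $\partial_i,\pi_i$ commutes with each of $\partial_j,\pi_j$.
\item[(D2)] $\pi_i=\partial_ix_i=1+x_{i+1}\partial_i$, by (D1). Hence $\partial_if=0$ implies $\pi_if=f$, and $x_i\pi_i=x_i+\partial_i\,x_ix_{i+1}$.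
\item[(D3)] $\pi_w\pi_i$ equals $\pi_{ws_i}$ if $i$ is an ascent of $w$, and $\pi_{ws_i}\pi_i^2=\pi_w$ if $i$ is a descent. Hence a product of operators $\pi_i$ with $1\le i<m$ is $\pi_w$ for some $w\in S_m$.
\item[(D4)] The operators $\bar\pi_i=\pi_i-1=x_{i+1}\partial_i$ satisfy $\bar\pi_i\pi_i=0$ and the braid relations: for $j=i\pm1$, expanding with $\pi_i^2=\pi_i$ gives $\bar\pi_i\bar\pi_j\bar\pi_i=\pi_i\pi_j\pi_i-\pi_i\pi_j-\pi_j\pi_i+\pi_i+\pi_j-1$, which is symmetric in $i,j$. So $\bar\pi_w$ is defined by any reduced word of $w$.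
\item[(D5)] If $\partial_jf=0$ for all $j>M$, then $f$ does not involve $x_{M+1},x_{M+2},\dots$, because it is a polynomial symmetric in these infinitely many variables.
\item[(D6)] $(\pi_jf)(x_1,0,0,\dots)=f(x_1,0,0,\dots)$ for all $j\ge1$. For $j=1$ set $x_2=0$ in $\pi_1f=(x_1f-x_2s_1f)/(x_1-x_2)$. For $j\ge2$ the operator $\pi_j$ fixes $\mathbb{Z}[x_1]$ and preserves the degree in $x_2,x_3,\dots$. After a shift: $(\pi_jg)(x_0,0,0,\dots)=g(x_0,0,0,\dots)$ for all $j\ge0$.
\item[(S)] The Schubert polynomials $\mathfrak{S}_v$, $v\in S_\infty$, form a $\mathbb{Z}$-basis of $\mathbb{Z}[x_1,x_2,\dots]$. We have $\partial_i\mathfrak{S}_v=\mathfrak{S}_{vs_i}$ if $i$ is a descent of $v$, and $\partial_i\mathfrak{S}_v=0$ otherwise. For the longest element of $S_M$, $\mathfrak{S}_{w_0}=x_1^{M-1}x_2^{M-2}\cdots x_{M-1}$. The $\mathfrak{S}_v$ such that $v$ has no descent $>N$ form a basis of $\mathbb{Z}[x_1,\dots,x_N]$. See \cite{Mac}.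
\end{itemize}

Two identities for adding or removing the first part of a strict partition are read off from \eqref{eq:psi}. First, if $q\ge r(\lambda)$, then $q+\epsilon>\lambda_1$ when $\lambda\neq\varnothing$, so $(q+\epsilon,\lambda)=(q+\epsilon,\lambda_1,\lambda_2,\dots)$ is strict, and
\begin{equation}\label{eq:prepend}
x_0^\epsilon\,\Pi_q\,\Psi_\lambda=\Psi_{(q+\epsilon,\lambda)}^{\downarrow},\qquad r\bigl((q+\epsilon,\lambda)\bigr)\le q+1 .
\end{equation}
Here a part $0$ is dropped; it occurs only for $\epsilon=q=0$, $\lambda=\varnothing$. Second, if $\lambda\ne\varnothing$, $r=r(\lambda)$ and $\hat\lambda=(\lambda_2,\lambda_3,\dots)$, then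
\begin{equation}\label{eq:peel}
\Psi_\lambda=x_1^\epsilon\,(\Pi_{r-1}\Psi_{\hat\lambda})^{\uparrow},\qquad r\ge1,\qquad r(\hat\lambda)\le r-1,
\end{equation}
where the last inequality holds because $\lambda_2\le\lambda_1-1$.

\section{The normalized polynomials $\Psi_z$}\label{sec:psi}

Let $\mathcal{I}_n$ be the set of involutions in $S_n$ (type O), or the set of fixed-point-free involutions of $[n]$ with $n$ even (type Sp). For $z\in\mathcal{I}_n$ put
\[
\Psi_z=2^{-\operatorname{cyc}(z)}\Upsilon_z\quad(\text{type O}),\qquad \Psi_z=\Upsilon^{\mathrm{Sp}}_z\quad(\text{type Sp}).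
\]
Call $i$ an \emph{effective descent} of $z$ if $z(i)>z(i+1)$ and, in type Sp, $z(i)\ne i+1$. At an effective descent put $z^{(i)}=s_izs_i$ if $s_iz\neq zs_i$, and $z^{(i)}=zs_i$ otherwise. The second case means $z(i)=i+1$ and occurs only in type O; there $\operatorname{cyc}(z^{(i)})=\operatorname{cyc}(z)-1$, while conjugation preserves $\operatorname{cyc}$. The normalization absorbs the factor $2$, and both recurrences read $\partial_i\Psi_z=\Psi_{z^{(i)}}$.

\begin{lemma}\label{lem:ascent}
Let $z\in\mathcal{I}_n$ and $i<n$. If $i$ is an ascent of $z$, put $\tilde z=zs_i$ if $z$ fixes $i$ and $i+1$, and $\tilde z=s_izs_i$ otherwise. Then $\tilde z\in\mathcal{I}_n$, $\operatorname{inv}(\tilde z)>\operatorname{inv}(z)$, the index $i$ is an effective descent of $\tilde z$, and $\tilde z^{(i)}=z$. If $i$ is an effective descent of $z$, then $\operatorname{inv}(z^{(i)})<\operatorname{inv}(z)$.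
\end{lemma}

\begin{proof}
Let $i$ be an ascent. If $z$ fixes $i$ and $i+1$ (type O only), then $\tilde z$ exchanges them, $\operatorname{inv}(\tilde z)=\operatorname{inv}(z)+1$, and $\tilde z^{(i)}=\tilde zs_i=z$. Otherwise $\{z(i),z(i+1)\}\ne\{i,i+1\}$, so $s_i$ preserves the order of these two values: $s_iz(i)<s_iz(i+1)$. This says that $\tilde z(i+1)<\tilde z(i)$, and also that $i$ is an ascent of $(zs_i)^{-1}=s_iz$, so $\operatorname{inv}(\tilde z)=\operatorname{inv}(zs_i)+1=\operatorname{inv}(z)+2$. Like $z$, the involution $\tilde z$ does not preserve $\{i,i+1\}$; so $\tilde z(i)\neq i+1$, $s_i$ does not commute with $\tilde z$, and $\tilde z^{(i)}=s_i\tilde zs_i=z$.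

Let $i$ be an effective descent and $y=z^{(i)}$. If $z(i)=i+1$, then $y$ fixes $i$ and $i+1$. Otherwise $s_i$ preserves the order of $z(i),z(i+1)$, so $y(i)<y(i+1)$, and $y$ does not preserve $\{i,i+1\}$. In both cases $i$ is an ascent of $y$ and $\tilde y=z$.
\end{proof}

\emph{Uniqueness.} Every $z\ne w_0$ in $\mathcal{I}_n$ has an ascent $i<n$, so by Lemma~\ref{lem:ascent} every $z\in\mathcal{I}_n$ is reached from $w_0$ by a chain of steps $y\mapsto y^{(i)}$ inside $\mathcal{I}_n$. The element $w_0$ is dominant in both types, with $D(w_0)=\{(i,j):i+j\le n\}$, which has $\lfloor n/2\rfloor=\operatorname{cyc}(w_0)$ diagonal cells. Thus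
\begin{equation}\label{eq:w0}
\Psi_{w_0}=\prod_{2a\le n}x_a^\epsilon\ \prod_{a<b,\ a+b\le n}(x_a+x_b),
\end{equation}
and this value together with the recurrence determines all $\Psi_z$, $z\in\mathcal{I}_n$. In particular each $\Psi_z$ is homogeneous with integer coefficients.

\emph{Stability.} Appending a fixed point to $z$ does not change $D(z)$ or $132$-avoidance. Appending the block $21$ adds only the diagonal cell $(n+1,n+1)$ to $D(z)$, so it does not change $D^{\mathrm{Sp}}(z)$. Hence the family $z\mapsto\Psi_{z\times1}$ (type O), or $z\mapsto\Psi_{z\times21}$ (type Sp), on $\mathcal{I}_n$ has the value \eqref{eq:w0} at $w_0$ and satisfies the recurrence for $i<n$; by uniqueness it equals $z\mapsto\Psi_z$. So $\Psi_z$ is defined for $z$ in $\mathcal{I}=\bigcup_n\mathcal{I}_n$, the set of involutions of $\mathbb{Z}_{>0}$ with finite support (type O), or of fixed-point-free involutions with $z(2j-1)=2j$ for all large $j$ (type Sp). The \emph{trivial element} of $\mathcal{I}$ is the identity, respectively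 $2143\cdots$; it is dominant and its polynomial is $1$. All effective descents of $z\in\mathcal{I}_n$ are smaller than $n$.

The definition says nothing about $\partial_i\Psi_z$ when $i$ is not an effective descent. The only case that needs work is a $2$-cycle $(i\ \,i{+}1)$ in type Sp.

\begin{proposition}\label{prop:F1}
For $z\in\mathcal{I}$ and $i\ge1$, $\partial_i\Psi_z=\Psi_{z^{(i)}}$ if $i$ is an effective descent of $z$, and $\partial_i\Psi_z=0$ otherwise.
\end{proposition}

\begin{proof}
If $i$ is an ascent, then $\Psi_z=\partial_i\Psi_{\tilde z}$ by Lemma~\ref{lem:ascent}, and $\partial_i^2=0$. It remains to treat type Sp with $z(i)=i+1$. Fix an even $n\geq i+1$ with $z\in\mathcal{I}_n$. We prove the claim for all such pairs $(z,i)$ with $z\in\mathcal{I}_n$, $i<n$, by descending induction on $\operatorname{inv}(z)$.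

\emph{Case 1: $i+2\le n$ and $a=z(i+2)>i+2$.} Then $z(i+1)=i<a$, so $i+1$ is an ascent of $z$, and $y=s_{i+1}zs_{i+1}$ has the cycles $(i\ \,i{+}2)$ and $(i{+}1\ \,a)$. Now $i$ is an ascent of $y$, and $y'=s_iys_i$ has the cycles $(i{+}1\ \,i{+}2)$ and $(i\ \,a)$. So $\Psi_z=\partial_{i+1}\partial_i\Psi_{y'}$ and $\partial_{i+1}\Psi_{y'}=0$ by induction. Hence $\partial_i\Psi_z=\partial_i\partial_{i+1}\partial_i\Psi_{y'}=\partial_{i+1}\partial_i\partial_{i+1}\Psi_{y'}=0$.

\emph{Case 2: $i\ge2$ and $a=z(i-1)<i-1$.} Then $i-1$ is an ascent of $z$, and $y=s_{i-1}zs_{i-1}$ has the cycles $(i{-}1\ \,i{+}1)$ and $(a\ \,i)$. Now $i$ is an ascent of $y$, and $y'=s_iys_i$ has the cycles $(i{-}1\ \,i)$ and $(a\ \,i{+}1)$. So $\Psi_z=\partial_{i-1}\partial_i\Psi_{y'}$ and $\partial_{i-1}\Psi_{y'}=0$ by induction. Hence $\partial_i\Psi_z=\partial_i\partial_{i-1}\partial_i\Psi_{y'}=\partial_{i-1}\partial_i\partial_{i-1}\Psi_{y'}=0$.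

\emph{Case 3: neither.} As $z$ has no fixed points, $i+2>n$ or $z(i+2)<i$, and $i=1$ or $z(i-1)>i+1$. So every ascent $j<n$ of $z$ satisfies $|i-j|\ge2$. If there is such a $j$, then $s_jzs_j$ still exchanges $i$ and $i+1$, and $\partial_i\Psi_z=\partial_i\partial_j\Psi_{s_jzs_j}=\partial_j\partial_i\Psi_{s_jzs_j}=0$ by induction. If there is none, then $z=w_0$ and $i=n/2$. In \eqref{eq:w0} with $\epsilon=0$ the factors containing $x_i$ are the $x_a+x_i$ with $a<i$, and those containing $x_{i+1}$ are the $x_a+x_{i+1}$ with $a<i$. So $\Psi_{w_0}$ is symmetric in $x_i,x_{i+1}$.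
\end{proof}

\begin{corollary}\label{cor:basic}
Let $z\in\mathcal{I}$.
\begin{itemize}
\item[(a)] If $z(1)=k+2$ with $k\ge1$, then $k+1$ is an effective descent of $z$.
\item[(b)] If $z$ has no effective descent, then $z$ is the trivial element.
\item[(c)] Every maximal chain $z,\ z^{(i)},\ (z^{(i)})^{(j)},\dots$ is finite and ends at the trivial element. Hence $\Psi_z\ne0$, and $\deg\Psi_z$ is the number of steps of any such chain.
\item[(d)] $\Psi_z\in\mathbb{Z}[x_1,\dots,x_m]$ if and only if all effective descents of $z$ are at most $m$.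
\end{itemize}
\end{corollary}

\begin{proof}
(a) We have $z(k+2)=1<z(k+1)$, and $z(k+1)\ne k+2$ since $k+1\neq1$.
(b) In type O, a permutation of finite support without descents is the identity. In type Sp, part (a) forces $z(1)=2$, so $z=21\times w$; an effective descent $j$ of $w$ would give the effective descent $j+2$ of $z$, so $w$ has none, and we iterate.
(c) The chain stays in a fixed $\mathcal{I}_n$ and $\operatorname{inv}$ decreases along it. The corresponding $\partial_i$ carry the homogeneous polynomial $\Psi_z$ to $1$.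
(d) If all effective descents are at most $m$, use Proposition~\ref{prop:F1} and (D5). If $i>m$ is an effective descent, then $\partial_i\Psi_z=\Psi_{z^{(i)}}\ne0$, whereas $\partial_i$ kills $\mathbb{Z}[x_1,\dots,x_m]$.
\end{proof}

\emph{Inserting a $2$-cycle through $1$.} For $k\ge0$ let $\sigma_k:\mathbb{Z}_{>0}\to\mathbb{Z}_{>0}\setminus\{1,k+2\}$ be the increasing bijection, so $\sigma_k(j)=j+1$ for $j\le k$ and $\sigma_k(j)=j+2$ for $j>k$. For $w\in\mathcal{I}$ let $[k\,|\,w]\in\mathcal{I}$ be the involution that exchanges $1$ and $k+2$ and sends $\sigma_k(j)$ to $\sigma_k(w(j))$. Every $z\in\mathcal{I}$ with $z(1)\ne1$ is $[k\,|\,w]$ for a unique pair $(k,w)$, and $w\in\mathcal{I}_{n-2}$ if $z\in\mathcal{I}_n$. In type O, $\operatorname{cyc}([k\,|\,w])=1+\operatorname{cyc}(w)$. For example $32154=[1\,|\,132]$ and $21\times w=[0\,|\,w]$.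

\begin{lemma}\label{lem:dominant}
For each strict partition $\lambda$ there is a dominant $z_\lambda\in\mathcal{I}$ with $\Psi_{z_\lambda}=\Psi_\lambda$, and for each dominant $z$ there is a strict $\lambda$ with $\Psi_z=\Psi_\lambda$. In type O, in both statements the involution has $\ell(\lambda)$ $2$-cycles. Consequently the $P$-keys are the polynomials $\pi_v\Psi_\lambda$ of type Sp, and the $Q$-keys are the polynomials $2^{\ell(\lambda)}\pi_v\Psi_\lambda$ of type O.
\end{lemma}

\begin{proof}
\emph{Type O.} A permutation is $132$-avoiding if and only if its Rothe diagram is the Young diagram $\{(i,j):j\le\mu_i\}$ of a partition $\mu$; every partition occurs; and $D(z)$ determines $z\in S_\infty$, because the row lengths of $D(z)$ form the code of $z$ \cite{Mac}. Since $D(z^{-1})$ is the transpose of $D(z)$, the dominant involutions correspond to the symmetric partitions $\mu$. These correspond to strict partitions $\lambda$ by $\lambda_a=\mu_a-a+1$ for $a\le\ell$, where $\ell$ is the number of diagonal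 cells of $\mu$; then $r_a=\mu_a$. The cells $(i,a)$ with $a\le i$ are those with $a\le\ell$ and $a\le i\le\mu_a$, so $\Upsilon_z=\prod_{a\le\ell}2x_a\prod_{a<b\le\mu_a}(x_a+x_b)=2^\ell\Psi_\lambda$. Finally $(i,i)\in D(z)$ if and only if $i<z(i)$, so $\operatorname{cyc}(z)=\ell$.

\emph{Type Sp.} A dominant $z$ has $\Psi_z=\Psi_\lambda$ for the partition $\lambda$ in the definition of dominance. For existence, let $z_\varnothing$ be trivial and define $z_\lambda=[\lambda_1\,|\,z_{\hat\lambda}]$ by induction on $\ell(\lambda)$. Write $z=z_\lambda$ and $k=\lambda_1$. A cell $(i,1)$ lies in $D^{\mathrm{Sp}}(z)$ if and only if $1<i<z(1)=k+2$. Row $k+2$ and column $k+2$ of $D(z)$ are empty because $z(k+2)=1$. Since $\sigma_k$ is increasing, the other cells of $D^{\mathrm{Sp}}(z)$ are the $(\sigma_k(i),\sigma_k(j))$ with $(i,j)\in D^{\mathrm{Sp}}(z_{\hat\lambda})$. By induction these have $j<i\le\lambda_2+1\le k$, so $\sigma_k$ shifts both indices by $1$. Hence $z$ is dominant with partition $\lambda$.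
\end{proof}

So each $\Psi_\lambda$ is itself one of the $\Psi_z$, and by Proposition~\ref{prop:F1} any sequence of divided differences sends it to $0$ or to another $\Psi_z$ of smaller degree. This is why divided differences acting directly on $\Psi_\lambda$ are harmless.

\section{The operator $T$}\label{sec:T}

We want a linear map that sends $x_{[N]}g$ to $\Pi_Ng$ for $g\in\mathbb{Z}[x_1,\dots,x_N]$ and commutes with the divided differences. These two requirements prescribe its values on all polynomials $\partial_i\cdots\partial_M(x_{[M]}h)$. Schubert polynomials show that the prescription is consistent and that it covers the whole ring.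

For $i\ge1$ and $h\in\mathbb{Z}[x_1,x_2,\dots]$ choose $M\ge i-1$ with $h\in\mathbb{Z}[x_1,\dots,x_M]$ and put
\begin{equation}\label{eq:theta}
\theta_i(h)=\partial_i\cdots\partial_M(x_{[M]}h)=x_{[i-1]}\,\pi_i\cdots\pi_Mh,\qquad \Theta_i(h)=\partial_i\cdots\partial_M(\Pi_Mh).
\end{equation}
The two expressions for $\theta_i$ agree because $x_j$ commutes with $\partial_l$ for $l>j$. Neither $\theta_i(h)$ nor $\Theta_i(h)$ depends on $M$, since $\partial_{M+1}(x_{M+1})=\partial_{M+1}(x_0+x_{M+1})=1$ and the other factors do not involve $x_{M+1},x_{M+2}$. Both maps are linear and raise the total degree by $i-1$.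

\begin{lemma}\label{lem:thetaS}
For $w\in S_\infty$ and $i\ge1$, $\theta_i(\mathfrak{S}_w)=\mathfrak{S}_v$, where $v(i)=1$, $v(j)=w(j)+1$ for $j<i$, and $v(j)=w(j-1)+1$ for $j>i$.
\end{lemma}

\begin{proof}
Choose $M\ge i-1$ with $w\in S_M$; then $\mathfrak{S}_w\in\mathbb{Z}[x_1,\dots,x_M]$. Let $w^*\in S_{M+1}$ have the entries $w(1)+1,\dots,w(M)+1,1$. We claim $x_{[M]}\mathfrak{S}_w=\mathfrak{S}_{w^*}$. For the longest element of $S_M$ both sides are $x_1^Mx_2^{M-1}\cdots x_M$. If the claim holds for $w$ and $j<M$ is a descent of $w$, apply $\partial_j$, which commutes with $x_{[M]}$, to get the claim for $ws_j$, as $(ws_j)^*=w^*s_j$. Every element of $S_M$ is reached from $w_0$ in this way. Now $\partial_M,\partial_{M-1},\dots,\partial_i$ move the value $1$ from position $M+1$ to position $i$, and each step is taken at a descent.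
\end{proof}

Every $v\in S_\infty$ arises from exactly one pair $(i,w)$: take $i=v^{-1}(1)$, delete the entry $1$ and lower the other entries by $1$. So the polynomials $\theta_i(\mathfrak{S}_w)$ form a basis, and there is a unique linear map $T:\mathbb{Z}[x_1,x_2,\dots]\to\mathbb{Z}[x_0,x_1,\dots]$ with $T\theta_i(\mathfrak{S}_w)=\Theta_i(\mathfrak{S}_w)$. By linearity in $h$,
\begin{equation}\label{eq:T}
T\theta_i(h)=\Theta_i(h)\qquad\text{for all }i\ge1\text{ and all }h.
\end{equation}
The map $T$ preserves the total degree, and $(Tf)|_{x_0=0}=f$ because $\Pi_M|_{x_0=0}=x_{[M]}$. The case $i=N+1$, $M=N$ of \eqref{eq:T} is the rule of Step~3 in Section~\ref{sec:example}: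
\begin{equation}\label{eq:Trule}
T(x_{[N]}h)=\Pi_Nh\qquad\text{for }h\in\mathbb{Z}[x_1,\dots,x_N].
\end{equation}
For instance $T1=1$, $Tx_1=x_0+x_1$, $T(x_1^2)=(x_0+x_1)x_1$ and $T(x_1x_2)=(x_0+x_1)(x_0+x_2)$; thus $T$ is not multiplicative. We also put $E=\theta_1$. Then $E\mathfrak{S}_w=\mathfrak{S}_{1\times w}$, the map $E$ preserves the degree, and $Eh=\pi_1\cdots\pi_Mh$ for $h\in\mathbb{Z}[x_1,\dots,x_M]$.

\begin{lemma}\label{lem:commute}
The map $T$ commutes with $\partial_j$ and $\pi_j$ for all $j\ge1$. Moreover $\partial_1E=0$ and $\partial_{j+1}E=E\partial_j$ for $j\ge1$.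
\end{lemma}

\begin{proof}
Let $\phi_i$ stand for $\theta_i$ or $\Theta_i$, and $A_M$ for $x_{[M]}$ or $\Pi_M$. We claim:
\[
\begin{array}{c|cccc}
 & j<i-1 & j=i-1 & j=i & j>i\\ \hline
\partial_j\phi_i(h) & \phi_i(\partial_jh) & \phi_{i-1}(h) & 0 & \phi_i(\partial_{j-1}h)\\
\pi_j\phi_i(h) & \phi_i(\pi_jh) & \phi_{i-1}(x_{i-1}h) & \phi_i(h) & \phi_i(\pi_{j-1}h)
\end{array}
\]
Compute $\phi_i(h)$ with $M\ge i$ and $M>j$. Then $A_M$ is symmetric in $x_1,\dots,x_M$, so it commutes with $\partial_l,\pi_l$ for $l<M$. For $j<i-1$, $\partial_j$ and $\pi_j$ commute with $\partial_i,\dots,\partial_M$. For $j=i-1$ the first entry is the definition, and the second follows since $\pi_{i-1}=\partial_{i-1}x_{i-1}$ and $x_{i-1}$ commutes with $\partial_i,\dots,\partial_M$. For $j=i$ use $\partial_i^2=0$ and (D2). For $j>i$ move $\partial_j$ or $\pi_j$ past $\partial_i,\dots,\partial_{j-2}$, apply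
\[
\partial_j\,\partial_{j-1}\partial_j=\partial_{j-1}\partial_j\,\partial_{j-1},\qquad \pi_j\,\partial_{j-1}\partial_j=\partial_{j-1}\partial_j\,\pi_{j-1},
\]
and move $\partial_{j-1}$ or $\pi_{j-1}$ past $\partial_{j+1},\dots,\partial_M$ and $A_M$. The second identity follows from $x_j\partial_{j-1}=\partial_{j-1}x_{j-1}-1$, which is (D2):
\[
\partial_jx_j\partial_{j-1}\partial_j=\partial_j\partial_{j-1}x_{j-1}\partial_j-\partial_j^2=\partial_j\partial_{j-1}\partial_jx_{j-1}=\partial_{j-1}\partial_j\partial_{j-1}x_{j-1}=\partial_{j-1}\partial_j\pi_{j-1}.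
\]
The table is the same for $\theta$ and $\Theta$, so \eqref{eq:T} gives $T\partial_j\theta_i(h)=\partial_jT\theta_i(h)$ and $T\pi_j\theta_i(h)=\pi_jT\theta_i(h)$, and the $\theta_i(h)$ span the ring. The statements on $E$ are the first row for $\theta_1$.
\end{proof}

\begin{lemma}\label{lem:span}
Let $N\ge0$. The ring $\mathbb{Z}[x_1,\dots,x_N]$ is spanned by polynomials of the forms
\begin{itemize}
\item[($\alpha$)] $x_{[N]}\,g$ with $g\in\mathbb{Z}[x_1,\dots,x_N]$,
\item[($\beta$)] $\partial_i\cdots\partial_{N-1}(x_{[N-1]}\,g)$ with $1\le i\le N$ and $g\in\mathbb{Z}[x_1,\dots,x_{N-1}]$.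
\end{itemize}
Their images under $T$ are $\Pi_Ng$ and $\partial_i\cdots\partial_{N-1}(\Pi_{N-1}g)$. In particular $T$ maps $\mathbb{Z}[x_1,\dots,x_N]$ into $\mathbb{Z}[x_0,\dots,x_N]$.
\end{lemma}

\begin{proof}
By (S) the ring is spanned by the $\mathfrak{S}_v$ such that $v$ has no descent $>N$. Write $\mathfrak{S}_v=\theta_i(\mathfrak{S}_w)$ as in Lemma~\ref{lem:thetaS}. If $i\ge2$, then $i-1$ is a descent of $v$, so $i\le N+1$. A descent $j\ge i$ of $w$ gives the descent $j+1$ of $v$. If $i=N+1$, then $w$ has no descent $>N$, and $M=N$ in \eqref{eq:theta} gives the form ($\alpha$). If $i\le N$, then $w$ has no descent $>N-1$, and $M=N-1$ gives the form ($\beta$). The images are given by \eqref{eq:T}.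
\end{proof}

By \eqref{eq:peel}, a polynomial $x_{[q]}\Psi_\lambda$ with $q\ge1$ is a positive power of $x_1$ times $(\Pi_Nh)^\uparrow$, where $N=r(\lambda)-1$. The next lemma computes $T$ on such a product from $Th$. It trades the product $\prod(x_1+x_i)$ for $\prod(x_0+x_i)$ at the cost of one operator $\pi_0$, which is harmless for keys.

\begin{lemma}[Exchange formula]\label{lem:exchange}
For $a,N\ge0$ and $h\in\mathbb{Z}[x_1,\dots,x_N]$,
\[
T\bigl(x_1^{a+1}(\Pi_Nh)^\uparrow\bigr)=x_1^a\,\pi_0\bigl(\Pi_{N+1}\,(Th)^\uparrow\bigr).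
\]
\end{lemma}

\begin{proof}
Both sides are linear in $h$, so let $h$ be as in Lemma~\ref{lem:span}. Note that $\Pi_{q+1}\Pi_q^\uparrow=(x_0+x_1)\prod_{l=2}^{q+1}(x_0+x_l)(x_1+x_l)$ is symmetric in $x_0,x_1$, and that $g^\uparrow$ involves neither $x_0$ nor $x_1$.

In case ($\alpha$), $x_1h^\uparrow=x_{[N+1]}g^\uparrow$, so by \eqref{eq:Trule} the left side is $\Pi_{N+1}x_1^a\Pi_N^\uparrow g^\uparrow$. On the right, $\Pi_{N+1}(Th)^\uparrow=\Pi_{N+1}\Pi_N^\uparrow g^\uparrow$ is symmetric in $x_0,x_1$, so $\pi_0$ fixes it.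

In case ($\beta$), $N\ge1$. Put $\delta=\partial_{i+1}\cdots\partial_N$ (the identity if $i=N$) and $G=\Pi_{N-1}^\uparrow g^\uparrow\in\mathbb{Z}[x_1,\dots,x_N]$. The indices in $\delta$ lie between $2$ and $N$, so $\delta$ commutes with $T$, with $\pi_0$, and with multiplication by $x_1$, $\Pi_N^\uparrow$ and $\Pi_{N+1}$. Since $x_1h^\uparrow=\delta(x_{[N]}g^\uparrow)$ and $\Pi_N^\uparrow=(x_1+x_{N+1})\Pi_{N-1}^\uparrow$, the left side is
\[
\delta\,T\bigl(x_{[N]}x_1^{a+1}G+x_{[N+1]}x_1^aG\bigr)=\delta\bigl(\Pi_Nx_1^{a+1}G+\Pi_{N+1}x_1^aG\bigr)=x_1^a\,\delta\bigl(\Pi_NG\,(x_0+x_1+x_{N+1})\bigr).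
\]
On the right, $(Th)^\uparrow=\delta G$, so the right side is $x_1^a\,\delta\,\pi_0\bigl(\Pi_NG\,(x_0+x_{N+1})\bigr)$. Here $\Pi_NG$ is symmetric in $x_0,x_1$, and $\pi_0(x_0+x_{N+1})=x_0+x_1+x_{N+1}$.
\end{proof}

For $a=0$, $N=1$, $h=1$ the formula reads $T\bigl(x_1(x_1+x_2)\bigr)=\pi_0\bigl((x_0+x_1)(x_0+x_2)\bigr)$; by the values of $T(x_1^2)$ and $T(x_1x_2)$ above, both sides equal $(x_0+x_1)(x_0+x_1+x_2)$.

\section{Removing the $2$-cycle through $1$}\label{sec:remove}

The following proposition is the general form of \eqref{eq:example}.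

\begin{proposition}\label{prop:remove}
Let $k\ge0$, $w\in\mathcal{I}$ and $z=[k\,|\,w]$. Then
\[
\Psi_z^\downarrow=x_0^\epsilon\,T\theta_{k+1}(\Psi_w),\qquad \deg\Psi_z=\epsilon+k+\deg\Psi_w .
\]
If $\Psi_w\in\mathbb{Z}[x_1,\dots,x_k]$, then $\Psi_z^\downarrow=x_0^\epsilon\,\Pi_k\Psi_w$.
\end{proposition}

\begin{proof}
Let $z\in\mathcal{I}_n$ and $N=n-2$, so that $k\le N$, $w\in\mathcal{I}_N$ and $\Psi_w\in\mathbb{Z}[x_1,\dots,x_N]$. We first show that for all $y\in\mathcal{I}_N$
\begin{equation}\label{eq:outer}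
\Psi_{[N|y]}^\downarrow=x_0^\epsilon\,\Pi_N\Psi_y .
\end{equation}
The involution $[N\,|\,y]$ consists of the cycle $(1\ n)$ and of $y$ shifted to $\{2,\dots,n-1\}$. If $y$ is the longest element of $S_N$, then $[N\,|\,y]$ is the longest element of $S_n$, and \eqref{eq:outer} follows from \eqref{eq:w0} by separating the factors with $a=1$. Suppose \eqref{eq:outer} holds for $y$ and $i<N$ is an effective descent of $y$. Then $i+1$ is an effective descent of $[N\,|\,y]$ and $[N\,|\,y]^{(i+1)}=[N\,|\,y^{(i)}]$. Applying $\partial_i$, which commutes with $x_0^\epsilon\Pi_N$, gives \eqref{eq:outer} for $y^{(i)}$. Every element of $\mathcal{I}_N$ is reached from the longest one in this way.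

Next let $2\le q\le n-1$ and $Y=[q-1\,|\,w]$, so $Y(q+1)=1$. Since $q\ne1$ and $q\neq q+1$, the value $Y(q)$ is neither $q+1$ nor $1$. So $q$ is an effective descent, $s_q$ does not commute with $Y$, and $Y^{(q)}=s_qYs_q=[q-2\,|\,w]$, because conjugation moves the partner of $1$ to $q$ and keeps the relative order of the other points. Taking $q=n-1,\dots,k+2$ we get $\Psi_z=\partial_{k+2}\cdots\partial_{n-1}\Psi_{[N|w]}$, and therefore
\[
\Psi_z^\downarrow=x_0^\epsilon\,\partial_{k+1}\cdots\partial_N(\Pi_N\Psi_w)=x_0^\epsilon\,\Theta_{k+1}(\Psi_w)=x_0^\epsilon\,T\theta_{k+1}(\Psi_w).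
\]
The polynomial $\Psi_z$ is nonzero and $\Theta_{k+1}$ raises the degree by $k$, which gives the degree formula. For the last claim compute $\Theta_{k+1}(\Psi_w)$ with $M=k$.
\end{proof}

The exchange formula needs a factor $x_1$ and so does not give $T\Psi_\lambda$ in type Sp. Part (c) of the next lemma does; it comes from computing $\Psi_{21\times z}$ in a second way.

\begin{lemma}\label{lem:shift}
Let $z\in\mathcal{I}$.
\begin{itemize}
\item[(a)] In type O, $\Psi_{1\times z}=E\Psi_z$.
\item[(b)] $\Psi_{21\times z}=x_1^\epsilon E^2\Psi_z$.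
\item[(c)] $T\Psi_z=(E\Psi_z)^\downarrow$.
\end{itemize}
\end{lemma}

\begin{proof}
For $i\ge1$, the index $i+1$ is an effective descent of $1\times z$ if and only if $i$ is one of $z$, and then $(1\times z)^{(i+1)}=1\times z^{(i)}$. The same holds for $21\times z$ with $i+2$ in place of $i+1$. Shifting a chain from $z$ to the identity gives $\deg\Psi_{1\times z}=\deg\Psi_z$ by Corollary~\ref{cor:basic}(c), and $\deg\Psi_{21\times z}=\epsilon+\deg\Psi_z$ by Proposition~\ref{prop:remove}. So in (a) and (b) the difference of the two sides is homogeneous of some degree $d$.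

We prove (a), then (b), by induction on $\deg\Psi_z$. If $d=0$, then $z$ is trivial (and $\epsilon=0$ in (b)), and both sides equal $1$. If $d>0$, it suffices to show that every $\partial_i$ takes the same value on both sides: then the difference is a constant by (D5), hence $0$.

(a) For $i=1$ both values are $0$, since $1$ is an ascent of $1\times z$ and $\partial_1E=0$. For $i\ge2$ we have $\partial_iE\Psi_z=E\partial_{i-1}\Psi_z$. If $i-1$ is an effective descent of $z$, this is $E\Psi_{z^{(i-1)}}=\Psi_{1\times z^{(i-1)}}=\partial_i\Psi_{1\times z}$ by induction. Otherwise both values are $0$ by Proposition~\ref{prop:F1}.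

(b) For $i\ge3$ we have $\partial_i(x_1^\epsilon E^2\Psi_z)=x_1^\epsilon E^2\partial_{i-2}\Psi_z$, which is $\Psi_{21\times z^{(i-2)}}=\partial_i\Psi_{21\times z}$ by induction if $i-2$ is an effective descent of $z$; otherwise both values are $0$. For $i=2$ both are $0$, since $2$ is an ascent of $21\times z$ and $\partial_2E^2=E\partial_1E=0$. For $i=1$ in type Sp both are $0$, since $1$ is not an effective descent of $21\times z$ and $\partial_1E=0$. For $i=1$ in type O, part (a) gives $\partial_1\Psi_{21\times z}=\Psi_{1\times1\times z}=E^2\Psi_z$, and $\partial_1(x_1E^2\Psi_z)=\pi_1E^2\Psi_z=E^2\Psi_z$ by (D2).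

(c) Proposition~\ref{prop:remove} with $k=0$ gives $\Psi_{21\times z}^\downarrow=x_0^\epsilon TE\Psi_z$. Comparing with (b) we obtain $TE\Psi_z=(E^2\Psi_z)^\downarrow$. To remove one $E$, write $g|_0=g(x_0,0,0,\dots)$. For $f\in\mathbb{Z}[x_1,\dots,x_M]$, Lemma~\ref{lem:commute} gives $TEf=\pi_1\cdots\pi_MTf$, and $(Ef)^\downarrow=\pi_0\cdots\pi_{M-1}f^\downarrow$. By (D6), $(TEf)|_0=(Tf)|_0$ and $(Ef)^\downarrow|_0=f^\downarrow|_0$. Hence
\[
(T\Psi_z)|_0=(TE\Psi_z)|_0=(E^2\Psi_z)^\downarrow|_0=(E\Psi_z)^\downarrow|_0,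
\]
so $\Delta_z=T\Psi_z-(E\Psi_z)^\downarrow$ satisfies $\Delta_z|_0=0$. Both $T$ and $f\mapsto(Ef)^\downarrow$ commute with $\partial_i$ for $i\ge1$, so $\partial_i\Delta_z$ is $0$ or $\Delta_{z^{(i)}}$. By induction on $\deg\Psi_z$ we have $\partial_i\Delta_z=0$ for all $i\ge1$. Then $\Delta_z\in\mathbb{Z}[x_0]$ by (D5), so $\Delta_z=\Delta_z|_0=0$.
\end{proof}

Part (c) is special to the polynomials $\Psi_z$: for $f=x_1^2$ we have $Tf=x_0x_1+x_1^2$, while $(Ef)^\downarrow=x_0^2+x_0x_1+x_1^2$.

In type Sp, part (c) shows that $T\Psi_\lambda$ is a single key. In type O we need $x_0T\Psi_\lambda$, and the factor $x_0$ does not commute with $\pi_0$. We therefore expand $x_0T\Psi_\lambda$ into polynomials $\Psi_y^\downarrow$ rather than into keys. These have degree $|\lambda|+1$, which is too large for an induction on the degree. The condition $y(1)\ge3$ repairs this: if $y=[k\,|\,w]$ with $k\ge1$, then $\deg\Psi_w=|\lambda|-k<|\lambda|$.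

\begin{lemma}\label{lem:Ozero}
In type O, let $\lambda\ne\varnothing$. Then $x_0T\Psi_\lambda$ is a finite sum of polynomials $\Psi_y^\downarrow$ with $y\in\mathcal{I}$, $y(1)\ge3$, $\operatorname{cyc}(y)\le\ell(\lambda)+1$, $\deg\Psi_y=|\lambda|+1$ and $\Psi_y^\downarrow\in\mathbb{Z}[x_0,\dots,x_{\lambda_1}]$.
\end{lemma}

\begin{proof}
We use induction on $\ell(\lambda)$. Let $r=r(\lambda)=\lambda_1\ge1$ and $H=(T\Psi_{\hat\lambda})^\uparrow$; then $H\in\mathbb{Z}[x_1,\dots,x_r]$ by \eqref{eq:peel} and Lemma~\ref{lem:span}. By \eqref{eq:peel} and Lemma~\ref{lem:exchange} with $a=0$, $N=r-1$, we have $T\Psi_\lambda=\pi_0(\Pi_rH)$. By (D2),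
\[
x_0T\Psi_\lambda=x_0\Pi_rH+\partial_0\bigl(x_0\Pi_r\cdot x_1H\bigr).
\]

\emph{First term.} By Lemma~\ref{lem:shift}(c) and (a), $H=E\Psi_{z_{\hat\lambda}}=\Psi_{1\times z_{\hat\lambda}}$. By Proposition~\ref{prop:remove}, $x_0\Pi_rH=\Psi_y^\downarrow$ for $y=[r\,|\,1\times z_{\hat\lambda}]$. Here $y(1)=r+2\ge3$, $\operatorname{cyc}(y)=1+\ell(\hat\lambda)=\ell(\lambda)$, the degree is $1+r+|\hat\lambda|=|\lambda|+1$, and only $x_0,\dots,x_r$ occur.

\emph{Second term.} We have $x_1H=(x_0T\Psi_{\hat\lambda})^\uparrow=\sum_j\Psi_{w_j}$ with $w_j(1)\ge2$, $\operatorname{cyc}(w_j)\le\ell(\lambda)$, $\deg\Psi_{w_j}=|\hat\lambda|+1$ and $\Psi_{w_j}\in\mathbb{Z}[x_1,\dots,x_r]$. Indeed, if $\hat\lambda=\varnothing$, then $x_1H=x_1=\Psi_{21}$; otherwise this is the induction hypothesis for $\hat\lambda$, shifted, together with $\lambda_2+1\le r$. By Proposition~\ref{prop:remove}, $x_0\Pi_r\Psi_{w_j}=\Psi_{Y_j}^\downarrow$ for $Y_j=[r\,|\,w_j]$. By Proposition~\ref{prop:F1}, $\partial_0\Psi_{Y_j}^\downarrow=(\partial_1\Psi_{Y_j})^\downarrow$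 is either $0$ or $\Psi_y^\downarrow$ with $y=Y_j^{(1)}$. Consider the second case. Since $r\ge1$, we have $\sigma_r(1)=2$, so $Y_j(2)=\sigma_r(w_j(1))\ge3$; also $Y_j(1)=r+2\ge3$. Hence $y=s_1Y_js_1$, $y(1)=Y_j(2)\ge3$ and $\operatorname{cyc}(y)=1+\operatorname{cyc}(w_j)\le\ell(\lambda)+1$. The degree of $\Psi_y$ is $(1+r+|\hat\lambda|+1)-1=|\lambda|+1$, and $\partial_0$ preserves $\mathbb{Z}[x_0,\dots,x_r]$ because $r\ge1$.
\end{proof}

\begin{example}
For $\lambda=(2)$ we have $H=1$, and the two terms are $x_0(x_0+x_1)(x_0+x_2)=\Psi_{(3)}^\downarrow$ and $\partial_0\bigl(x_0x_1(x_0+x_1)(x_0+x_2)\bigr)=x_0x_1(x_0+x_1)=\Psi_{(2,1)}^\downarrow$. Since $21543=[0\,|\,321]$ and $\Psi_{321}=\Psi_{(2)}$, Proposition~\ref{prop:remove} and Lemma~\ref{lem:commute} give $\Psi_{21543}^\downarrow=\pi_1\pi_2(x_0T\Psi_{(2)})$, that is, $\Psi_{21543}=\pi_2\pi_3\Psi_{(3)}+\pi_2\pi_3\Psi_{(2,1)}$.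
\end{example}

\section{Multiplying $\pi_w$ by $x_1\cdots x_k$}\label{sec:mult}

By Proposition~\ref{prop:remove} and \eqref{eq:theta}, we must apply $T$ to $x_{[k]}$ times a key. The monomial $x_{[k]}$ commutes with $\pi_j$ for $j\ne k$, and $x_{[k]}\pi_k=x_{[k]}+x_{[k+1]}\partial_k$. The following lemma extends this identity to all $\pi_w$. The operators $\bar\pi_i=x_{i+1}\partial_i$ are the right tool, since each supplies one variable to lengthen the monomial and one divided difference.

\begin{lemma}\label{lem:mult}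
Let $0\le k\le m$ and $w\in S_m$. Then the operator $x_{[k]}\pi_w$ is a sum of operators
\[
\pi_y\,x_{[k+p]}\,\pi_g\,\partial_{a_1}\partial_{a_2}\cdots\partial_{a_p}
\]
with $y,g\in S_m$, $p\ge0$, $k+p\le m$ and $1\le a_1<\dots<a_p<m$, where $g=1$ when $p=0$.
\end{lemma}

\begin{proof}
Let $U$ be the set of $u\in S_m$ in whose one-line notation the values $1,\dots,k$ appear in increasing order from left to right, and so do the values $k+1,\dots,m$. Such a $u$ is determined by the set $S=u^{-1}([k])$ of positions of the small values. Call a product of operators $\pi_j$ with $j\ne k$, $1\le j<m$ \emph{admissible}; it commutes with $x_{[k]}$, and by (D3) it equals $\pi_y$ for some $y\in S_m$.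

\emph{Step 1: $\pi_w$ is a sum of operators $P\bar\pi_u$ with $P$ admissible and $u\in U$.} This holds for $w=1$. By induction on $\operatorname{inv}(w)$ it suffices to rewrite $\bar\pi_u\pi_i$ for $u\in U$ and $i<m$.
\begin{itemize}
\item If $i$ is a descent of $u$, then $\bar\pi_u\pi_i=\bar\pi_{us_i}\bar\pi_i\pi_i=0$.
\item If $i$ is an ascent and exactly one of $i,i+1$ lies in $S$, then $us_i$ exchanges a small and a large value, so $us_i\in U$, and $\bar\pi_u\pi_i=\bar\pi_u(1+\bar\pi_i)=\bar\pi_u+\bar\pi_{us_i}$.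
\item If both or neither of $i,i+1$ lie in $S$, then $u(i)=j$ and $u(i+1)=j+1$ for some $j\ne k$, $j<m$, by the definition of $U$. So $us_i=s_ju$ has one more inversion than $u$, and $\bar\pi_u\pi_i=\bar\pi_u+\bar\pi_{s_ju}=(1+\bar\pi_j)\bar\pi_u=\pi_j\bar\pi_u$.
\end{itemize}

\emph{Step 2: the operator $x_{[k]}\bar\pi_u$.} By Step 1, $x_{[k]}\pi_w$ is a sum of operators $\pi_y\,x_{[k]}\bar\pi_u$. The terms with $u=1$ have the required form with $p=0$. Let $u\in U$, $u\ne1$; then $k\ge1$ and $S\neq[k]$. Put $K=\max S\le m$ and $[K]\setminus S=\{a_1<\dots<a_p\}$, so $p=K-k\ge1$ and $a_p<K$. With $e_j=k+j$ we have $u(a_j)=e_j$, and $u$ fixes all points above $K$. Of the $K-a_j$ elements of $[K]$ above $a_j$, exactly $p-j$ are not in $S$, so $e_j-a_j\ge1$ of them are in $S$. The inversions of $u$ are the pairs $(a_j,b)$ with $a_j<b\in S$, so $\operatorname{inv}(u)=\sum_j(e_j-a_j)$.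

Let $d_j=s_{e_j-1}s_{e_j-2}\cdots s_{a_j}$. It sends $a_j$ to $e_j$, lowers each of $a_j+1,\dots,e_j$ by one, and fixes everything else. In the product $d_1d_2\cdots d_p$ the point $a_j$ is fixed by $d_p,\dots,d_{j+1}$, is sent to $e_j$ by $d_j$, and $e_j$ is fixed by $d_{j-1},\dots,d_1$. Each $d_j$ keeps the order of all points other than $a_j$, so $S$ is mapped increasingly onto the remaining values $1,\dots,k$. Thus $u=d_1\cdots d_p$, and this word is reduced because its length is $\operatorname{inv}(u)$. Since $\bar\pi_i=x_{i+1}\partial_i$,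
\[
\bar\pi_{e-1}\cdots\bar\pi_a=x_e(\partial_{e-1}x_{e-1})\cdots(\partial_{a+1}x_{a+1})\partial_a=x_e\,\pi_{e-1}\cdots\pi_{a+1}\,\partial_a\qquad(a<e).
\]
So $\bar\pi_u=B_1B_2\cdots B_p$ with $B_j=x_{e_j}P_j\partial_{a_j}$ and $P_j=\pi_{e_j-1}\cdots\pi_{a_j+1}$. For $i<j$ the factor $B_i$ involves only variables $x_l$ with $l\le e_i<e_j$, so $x_{e_j}$ can be moved to the far left. For $i>j$ the indices in $P_i$ are at least $a_i+1\ge a_j+2$, so $\partial_{a_j}$ can be moved to the right of $P_i$. Since $x_{[k]}x_{e_1}\cdots x_{e_p}=x_{[K]}$,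
\[
x_{[k]}\bar\pi_u=x_{[K]}\,P_1\cdots P_p\,\partial_{a_1}\cdots\partial_{a_p},
\]
and $P_1\cdots P_p=\pi_g$ for some $g\in S_m$ by (D3).
\end{proof}

\begin{remark}[The ordinary case]\label{rem:ordinary}
The skeleton of the induction in the next section is visible for ordinary Schubert polynomials, where $T$ is not needed. Let $\mathcal{K}$ be the $\mathbb{N}$-span of the $\pi_vx^\mu$ with $v\in S_\infty$, $\mu$ a partition and $x^\mu=x_1^{\mu_1}x_2^{\mu_2}\cdots$. Each $x^\mu$ is a Schubert polynomial: it is a product of monomials $x_{[q]}$, and multiplying them in weakly increasing order of $q$ applies $\theta_{q+1}$ at each step (Lemma~\ref{lem:thetaS}). We prove by induction on $D$: (C) $x_{[k]}f\in\mathcal{K}$ for all $k$ and all $f\in\mathcal{K}$ homogeneous of degree $D$; (A) $\mathfrak{S}_v\in\mathcal{K}$ if $\deg\mathfrak{S}_v=D$. For (C) take $f=\pi_wx^\mu$ and apply Lemma~\ref{lem:mult}. A term with $p=0$ is $\pi_y(x_{[k]}x^\mu)$, a generator of $\mathcal{K}$. In a term with $p\ge1$, $\partial_{a_1}\cdots\partial_{a_p}x^\mu$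 is $0$ or a Schubert polynomial of degree $D-p$, and (A) and (C) in that degree apply. For (A) write $\mathfrak{S}_v=x_{[k]}\pi_{k+1}\cdots\pi_M\mathfrak{S}_w$ with $v\in S_n$, $w\in S_{n-1}$; then $\mathfrak{S}_w\in\mathcal{K}$ by (A) in smaller degree or by induction on $n$, and (C) in degree $D-k\le D$ applies. For $K$-Schubert polynomials $x_{[k]}\Psi_\lambda$ is only an intermediate object, and a third statement, about $T(x_{[q]}\Psi_\lambda)$, is needed to return to keys.
\end{remark}

\section{The induction}\label{sec:induction}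

For $m,c,k\ge0$ define three cones:
\begin{itemize}
\item $\mathcal{K}_c[m]$, the $\mathbb{N}$-span of the $\pi_v\Psi_\lambda$ with $v\in S_m$, $r(\lambda)\le m$, $\ell(\lambda)\le c$;
\item $\mathcal{M}_c^{\ge k}[m]$, the $\mathbb{N}$-span of the $\pi_v(x_{[q]}\Psi_\lambda)$ with $v\in S_m$, $k\le q\le m$, $r(\lambda)\le m$, $\ell(\lambda)\le c$;
\item $\mathcal{K}_c^\downarrow[m]=\{f^\downarrow:f\in\mathcal{K}_c[m+1]\}$, the cone of keys in the variables $x_0,\dots,x_m$.
\end{itemize}
In type Sp the index $c$ and all conditions on $c$, $\ell(\lambda)$ and $\operatorname{cyc}$ are to be ignored. By (D3) the first two cones are stable under $\pi_1,\dots,\pi_{m-1}$ and the third under $\pi_0,\dots,\pi_{m-1}$. All three increase with $c$, and $\mathcal{K}_c[m]$, $\mathcal{K}_c^\downarrow[m]$ increase with $m$. The generators are homogeneous, so a homogeneous element of degree $d$ is an $\mathbb{N}$-combination of generators of degree $d$: take components of degree $d$. For $D\ge0$ consider three statements,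 each for all values of the remaining parameters.
\begin{itemize}
\item[$(\mathrm{A}_D)$] If $z\in\mathcal{I}$, $\deg\Psi_z=D$ and $\Psi_z\in\mathbb{Z}[x_1,\dots,x_m]$, then $\Psi_z\in\mathcal{K}_{\operatorname{cyc}(z)}[m]$.
\item[$(\mathrm{B}_D)$] If $|\lambda|=D$, $r(\lambda)\le m$ and $0\le q\le m$, then $x_0^\epsilon T(x_{[q]}\Psi_\lambda)\in\mathcal{K}^\downarrow_{\ell(\lambda)+1}[m]$.
\item[$(\mathrm{C}_D)$] If $f\in\mathcal{K}_c[m]$ is homogeneous of degree $D$ and $0\le k\le m$, then $x_{[k]}f\in\mathcal{M}_c^{\ge k}[m]$.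
\end{itemize}
Statements (C) and (B) are Steps 2 and 3 of Section~\ref{sec:example}. The next lemma runs the three steps for one involution and records which degrees are used.

\begin{lemma}\label{lem:step}
Let $z=[k\,|\,w]\in\mathcal{I}$ with $\Psi_z^\downarrow\in\mathbb{Z}[x_0,\dots,x_m]$, and let $e=\deg\Psi_w=\deg\Psi_z-\epsilon-k$. Suppose that $\Psi_w\in\mathcal{K}_{\operatorname{cyc}(w)}[M]$ whenever $\Psi_w\in\mathbb{Z}[x_1,\dots,x_M]$, that $(\mathrm{C}_e)$ holds, and that $(\mathrm{B}_{e'})$ holds for all $e'\le e$. Then $\Psi_z^\downarrow\in\mathcal{K}^\downarrow_{\operatorname{cyc}(z)}[m]$.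
\end{lemma}

\begin{proof}
By Corollary~\ref{cor:basic}(d) all effective descents of $z$ are at most $m+1$. If $k\ge1$, then $k+1$ is one of them; so $k\le m$ in any case. If $j>k$ is an effective descent of $w$, then $j+2$ is one of $z$, because $\sigma_k$ is increasing with $\sigma_k(j)=j+2$ and $\sigma_k(j+1)=j+3$; so $j\le m-1$. Hence $\Psi_w\in\mathbb{Z}[x_1,\dots,x_M]$ with $M=\max(k,m-1)\le m$, and $\Psi_w\in\mathcal{K}_c[M]\subset\mathcal{K}_c[m]$ with $c=\operatorname{cyc}(w)$. By \eqref{eq:theta}, $\theta_{k+1}(\Psi_w)=x_{[k]}f$ with $f=\pi_{k+1}\cdots\pi_M\Psi_w$. If $M=k$, then $f=\Psi_w$. If $M>k$, then $M=m-1$, and all indices are smaller than $m$. So $f\in\mathcal{K}_c[m]$, and $f$ is homogeneous of degree $e$.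

By $(\mathrm{C}_e)$, $x_{[k]}f$ is an $\mathbb{N}$-combination of polynomials $\pi_v(x_{[q]}\Psi_\lambda)$ of degree $e+k$ with $v\in S_m$, $k\le q\le m$, $r(\lambda)\le m$, $\ell(\lambda)\le c$. The bound $q\ge k$ gives $|\lambda|=e+k-q\le e$. By Proposition~\ref{prop:remove} and Lemma~\ref{lem:commute}, $\Psi_z^\downarrow$ is the same combination of the polynomials $\pi_v\bigl(x_0^\epsilon T(x_{[q]}\Psi_\lambda)\bigr)$. These lie in $\mathcal{K}^\downarrow_{c+1}[m]$ by $(\mathrm{B}_{|\lambda|})$, and $c+1=\operatorname{cyc}(z)$ in type O.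
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $D\ge0$ and assume (A), (B), (C) in all degrees smaller than $D$. We prove $(\mathrm{C}_D)$, $(\mathrm{B}_D)$, $(\mathrm{A}_D)$ in this order.

\medskip
\noindent\emph{Proof of $(\mathrm{C}_D)$.} We may take $f=\pi_w\Psi_\lambda$ with $w\in S_m$, $r(\lambda)\le m$, $|\lambda|=D$, $\ell(\lambda)\le c$. By Lemma~\ref{lem:mult}, $x_{[k]}f$ is a sum of terms $\pi_y\bigl(x_{[k+p]}\pi_g\partial_{a_1}\cdots\partial_{a_p}\Psi_\lambda\bigr)$. A term with $p=0$ is $\pi_y(x_{[k]}\Psi_\lambda)$, a generator of $\mathcal{M}_c^{\ge k}[m]$. Let $p\ge1$. Since $\Psi_\lambda=\Psi_{z_\lambda}$, Proposition~\ref{prop:F1} shows that $\partial_{a_1}\cdots\partial_{a_p}\Psi_\lambda$ is $0$ or $\Psi_{z}$ for some $z\in\mathcal{I}$ with $\deg\Psi_z=D-p$ and, in type O, $\operatorname{cyc}(z)\le\operatorname{cyc}(z_\lambda)=\ell(\lambda)\le c$. As all $a_j<m$, we have $\Psi_z\in\mathbb{Z}[x_1,\dots,x_m]$. By $(\mathrm{A}_{D-p})$, $\Psi_z\in\mathcal{K}_c[m]$, hence $\pi_g\Psi_z\in\mathcal{K}_c[m]$.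 By $(\mathrm{C}_{D-p})$ and $k+p\le m$, we get $x_{[k+p]}\pi_g\Psi_z\in\mathcal{M}_c^{\ge k+p}[m]\subset\mathcal{M}_c^{\ge k}[m]$, and $\pi_y$ preserves this cone.

\medskip
\noindent\emph{Proof of $(\mathrm{B}_D)$.} Let $r=r(\lambda)\le m$ and $\ell=\ell(\lambda)$.

\emph{Case $q\ge r$} (this includes $\lambda=\varnothing$). By \eqref{eq:Trule} and \eqref{eq:prepend}, $x_0^\epsilon T(x_{[q]}\Psi_\lambda)=x_0^\epsilon\Pi_q\Psi_\lambda=\Psi^\downarrow_{(q+\epsilon,\lambda)}$, a generator of $\mathcal{K}^\downarrow_{\ell+1}[m]$ since $q+1\le m+1$.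

\emph{Case $1\le q<r$.} By \eqref{eq:peel}, $x_{[q]}\Psi_\lambda=x_1^{\epsilon+1}(\Pi_{r-1}h)^\uparrow$ with $h=x_{[q-1]}\Psi_{\hat\lambda}\in\mathbb{Z}[x_1,\dots,x_{r-1}]$. By Lemma~\ref{lem:exchange} with $a=\epsilon$, and because $x_0^\epsilon x_1^\epsilon$ is symmetric in $x_0,x_1$,
\[
x_0^\epsilon T(x_{[q]}\Psi_\lambda)=x_0^\epsilon x_1^\epsilon\,\pi_0\bigl(\Pi_r(Th)^\uparrow\bigr)=\pi_0\bigl(x_0^\epsilon\Pi_r\cdot(x_0^\epsilon Th)^\uparrow\bigr).
\]
Apply $(\mathrm{B}_{|\hat\lambda|})$ to $\hat\lambda$ with $q-1$ and $r-1$ in place of $q$ and $m$; this is allowed since $|\hat\lambda|<D$ and $r(\hat\lambda)\le r-1$. It gives $(x_0^\epsilon Th)^\uparrow\in\mathcal{K}_\ell[r]$, so this polynomial is an $\mathbb{N}$-combination of $\pi_v\Psi_\nu$ with $v\in S_r$, $r(\nu)\le r$, $\ell(\nu)\le\ell$. Since $v\in S_r$, the factor $x_0^\epsilon\Pi_r$ commutes with $\pi_v$; since $r(\nu)\le r$, identity \eqref{eq:prepend} applies. We obtain an $\mathbb{N}$-combination of polynomials $\pi_0\pi_v\Psi^\downarrow_{(r+\epsilon,\nu)}$,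 which lie in $\mathcal{K}^\downarrow_{\ell+1}[r]\subset\mathcal{K}^\downarrow_{\ell+1}[m]$. This is the step that requires the bound on the number of variables in all three statements.

\emph{Case $q=0<r$, type Sp.} By Lemma~\ref{lem:shift}(c) for $z_\lambda$, $T\Psi_\lambda=(\pi_1\cdots\pi_r\Psi_\lambda)^\downarrow$, and $\pi_1\cdots\pi_r\Psi_\lambda$ is a generator of $\mathcal{K}[r+1]\subset\mathcal{K}[m+1]$.

\emph{Case $q=0<r$, type O.} By Lemma~\ref{lem:Ozero}, $x_0T\Psi_\lambda$ is a sum of polynomials $\Psi_y^\downarrow\in\mathbb{Z}[x_0,\dots,x_m]$ of degree $D+1$ with $y=[k\,|\,w]$, $k\ge1$ and $\operatorname{cyc}(y)\le\ell+1$. Lemma~\ref{lem:step} applies to $y$ with $e=D-k<D$, since its hypotheses are $(\mathrm{A}_e)$, $(\mathrm{C}_e)$ and (B) in degrees at most $e$. So $\Psi_y^\downarrow\in\mathcal{K}^\downarrow_{\ell+1}[m]$.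

\medskip
\noindent\emph{Proof of $(\mathrm{A}_D)$.} We use a second induction, on $n$ with $z\in\mathcal{I}_n$, for all $m$ at once. If $z$ is trivial, then $\Psi_z=1=\Psi_\varnothing\in\mathcal{K}_0[0]\subset\mathcal{K}_0[m]$. Otherwise $z$ has an effective descent, so $m\ge1$ by Corollary~\ref{cor:basic}(d).

\emph{Type O, $z(1)=1$.} Then $z=1\times w$ with $w\in\mathcal{I}_{n-1}$, $\operatorname{cyc}(w)=\operatorname{cyc}(z)$, and $\Psi_z=E\Psi_w$ by Lemma~\ref{lem:shift}(a), so $\deg\Psi_w=D$. The descents of $w$ are those of $z$ lowered by $1$, so $\Psi_w\in\mathbb{Z}[x_1,\dots,x_{m-1}]$. By induction on $n$, $\Psi_w\in\mathcal{K}_{\operatorname{cyc}(z)}[m-1]$, and $\Psi_z=\pi_1\cdots\pi_{m-1}\Psi_w\in\mathcal{K}_{\operatorname{cyc}(z)}[m]$.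

\emph{Either type, $z=[k\,|\,w]$.} We apply Lemma~\ref{lem:step} with $m-1$ in place of $m$; its conclusion says $\Psi_z\in\mathcal{K}_{\operatorname{cyc}(z)}[m]$. Here $e=D-\epsilon-k$. If $\epsilon+k\ge1$, then $e<D$, and all hypotheses hold by the induction on the degree. If the type is Sp and $k=0$, then $e=D$. The hypothesis on $w\in\mathcal{I}_{n-2}$ holds by induction on $n$, and $(\mathrm{C}_D)$ and (B) in degrees at most $D$ have been proved; this is why (A) comes last.

\medskip
The induction is complete. In type Sp, statement (A) is the theorem. In type O, if $\Upsilon_z\in\mathbb{Z}[x_1,\dots,x_m]$, then $\Psi_z\in\mathbb{Z}[x_1,\dots,x_m]$, and (A) gives $\Psi_z=\sum c_{v,\lambda}\pi_v\Psi_\lambda$ with $c_{v,\lambda}\in\mathbb{N}$, $v\in S_m$, $r(\lambda)\le m$, $\ell(\lambda)\le\operatorname{cyc}(z)$. Multiplying by $2^{\operatorname{cyc}(z)}$ gives the stated expansion.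
\end{proof}

\section{Closure of the cones and powers of $2$}

\begin{remark}[Closure]
Let $k\ge0$. If $f$ is a $P$-key, then $T(x_{[k]}f)$ is an $\mathbb{N}$-combination of $P$-keys in the variables $x_0,x_1,\dots$; if $f$ is a $Q$-key, then $2x_0T(x_{[k]}f)$ is an $\mathbb{N}$-combination of $Q$-keys in $x_0,x_1,\dots$. Indeed, given $\pi_v\Psi_\lambda$ with $\ell=\ell(\lambda)$, choose $m\ge k$ with $v\in S_m$ and $r(\lambda)\le m$. Statements (C) and (B) hold in all degrees and $T$ commutes with the $\pi_j$, $j\ge1$, so $x_0^\epsilon T(x_{[k]}\pi_v\Psi_\lambda)$ is an $\mathbb{N}$-combination of polynomials $(\pi_{v'}\Psi_\nu)^\downarrow$, with $\ell(\nu)\le\ell+1$ in type O. For $f=2^\ell\pi_v\Psi_\lambda$ multiply by $2^{\ell+1}$, which is a multiple of $2^{\ell(\nu)}$.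
\end{remark}

\begin{remark}[Powers of $2$]
The factor $2^{\operatorname{cyc}(z)-\ell(\lambda)}$ in Theorem~\ref{thm:main} cannot be improved in general. For $z=2143$ in type O we have $\operatorname{cyc}(z)=2$ and $\deg\Upsilon_z=2$, and the only strict partition of $2$ is $\lambda=(2)$, so the theorem gives the factor $2$, as in \eqref{eq:2143}. If all coefficients in some expansion of $\Upsilon_z$ into the $Q$-keys $2\pi_v\Psi_{(2)}$ were divisible by $4$, then $\Upsilon_z=4x_1(x_1+x_2+x_3)$ would be divisible by $8$, which it is not.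
\end{remark}

\begin{thebibliography}{9}

\bibitem{Mac}
Macdonald, \emph{Notes on Schubert Polynomials}.

\bibitem{SKP}
\emph{Shifted Key Polynomials},
\texttt{https://www.mat.univie.ac.at/\textasciitilde{}slc/wpapers/FPSAC2023/66.pdf}.

\end{thebibliography}
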